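\title{The variance curve of the $M/G/1$ output process:\\ a proof of Daley's conjecture}

\begin{abstract}
Let $D(t)$ be the number of departures in $(0,t]$ from a stationary $M/G/1$ queue with arrival rate $\lambda$. We prove Daley's conjecture: $\operatorname{Var}D(t)=\lambda t$ for all $t\ge0$ only if the service time is exponential. Nothing is assumed beyond a finite mean service time and traffic intensity below one. The proof turns the condition into a weighted Cauchy equation for the reciprocal of the service time transform, with a weight that tends to one at the origin and to infinity at infinity. The same argument gives a one-sided theorem in terms of the squared coefficient of variation of the service time, and the threshold in that theorem is sharp.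
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Customers arrive at a single work-conserving server according to a Poisson process of rate $\lambda>0$ and are served in order of arrival. Service times are i.i.d., independent of the arrivals, with distribution function $G$ on $(0,\infty)$; $S$ denotes a random variable with law $G$. We write
\[
g(x)=\mathbb{E}\,e^{-xS},\qquad m_1=\mathbb{E}\,S,\qquad m_2=\mathbb{E}\,S^2\in(0,\infty],\qquad c_S^2=\frac{m_2}{m_1^2}-1\in[0,\infty],
\]
and we assume throughout that $m_1<\infty$ and that the traffic intensity $\rho=\lambda m_1$ satisfies $0<\rho<1$. No further moment or smoothness assumption is made. Let $Q(t)$ be the number of customers in the system and let $X(t)$ be the pair formed by $Q(t)$ and the elapsed service time of the customer in service (zero if there is none). The queue is in its \emph{stationary regime}: $(X(t))_{t\ge0}$ is a stationary Markov process. Let $A(t)$ and $D(t)$ be the numbers of arrivals and of departures in $(0,t]$. The \emph{variance curve} of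 the output and its Laplace--Stieltjes transform are
\[
V(t)=\operatorname{Var}D(t),\qquad V^*(s)=\int_0^\infty e^{-st}\,dV(t)\quad(s>0).
\]
Proposition~\ref{prop:variance} shows that both are finite.

How much does the output reveal about $G$? The mean reveals nothing: $\mathbb{E}\,D(t)=\lambda t$ for every $G$. The variance does depend on $G$. If $S\equiv m_1$ is deterministic and $t\le m_1$, there is at most one departure in $(0,t]$, so $D(t)$ is a Bernoulli variable and $V(t)=\lambda t-(\lambda t)^2$. If $G$ is exponential, it is known that the stationary output is a Poisson process of rate $\lambda$, so $V(t)=\lambda t$. In general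
\begin{equation}\label{eq:balance}
D(t)=A(t)+Q(0)-Q(t),
\end{equation}
so $D(t)$ is a Poisson variable of variance $\lambda t$ plus a correction built from the queue length, and one may ask whether the contribution of this correction to the variance can vanish identically for some other $G$. The problem, posed in \cite{problem}, is to find all $G$ for which $V(t)=\lambda t$ for all $t\ge0$, or equivalently $V^*(s)=\lambda/s$ for all $s>0$. Daley conjectured that only the exponential law has this property. For the stationary $G/M/1$ queue the corresponding statement is known (Daley): the output variance equals $\lambda t$ for all $t$ only when the arrival process is Poisson. We prove the conjecture.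

\begin{theorem}\label{thm:main}
If $V(t)=\lambda t$ for all $t\ge0$ (equivalently, $V^*(s)=\lambda/s$ for all $s>0$), then $G$ is exponential. Conversely, exponential $G$ has this property.
\end{theorem}

Every $G$ has $c_S^2\le1$ or $c_S^2\ge1$, so the first assertion is contained in the following one-sided statement, which is what we prove.

\begin{theorem}\label{thm:onesided}
\begin{itemize}
\item[(a)] If $c_S^2\le1$ and $V^*(s)\ge\lambda/s$ for all $s>0$ (in particular, if $c_S^2\le1$ and $V(t)\ge\lambda t$ for all $t$), then $G$ is exponential.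
\item[(b)] If $c_S^2\ge1$, possibly $c_S^2=\infty$, and $V^*(s)\le\lambda/s$ for all $s>0$ (in particular, if $c_S^2\ge1$ and $V(t)\le\lambda t$ for all $t$), then $G$ is exponential.
\end{itemize}
\end{theorem}

In words, service that is no more variable than the exponential law cannot make the output at least as variable as a Poisson process at all times, and vice versa. When $c_S^2=1$ both parts apply.

\begin{corollary}\label{cor:cross}
If $G$ is not exponential and $c_S^2=1$, then $V(t)-\lambda t$ takes both strictly positive and strictly negative values.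
\end{corollary}

The third result exhibits laws for which $V^*(s)-\lambda/s$ has a constant sign. Recall that a \emph{Bernstein function} is a function of the form
\begin{equation}\label{eq:bernstein}
x\mapsto a_0+b_0x+\int_{(0,\infty)}(1-e^{-xt})\,\nu(dt),\qquad x>0,
\end{equation}
with $a_0,b_0\ge0$ and $\nu$ a measure satisfying $\int\min(1,t)\,\nu(dt)<\infty$.

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(i)] Suppose that $1/g$ is a Bernstein function; that is, a service time is a subordinator evaluated at an independent exponential time. This class includes all mixtures of exponentials. Then $V^*(s)\ge\lambda/s$ for all $s>0$, strictly for all $s>0$ unless $G$ is exponential. All values $c_S^2\in(1,\infty)$ occur in this class.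
\item[(ii)] If a service time is a sum of two independent exponential variables with means $a,b>0$, then $V^*(s)<\lambda/s$ for all $s>0$. All values $c_S^2\in[\frac12,1)$ occur.
\end{itemize}
Hence the condition $c_S^2\le1$ in Theorem~\ref{thm:onesided}(a) cannot be relaxed to $c_S^2\le c_0$ with $c_0>1$, nor the condition $c_S^2\ge1$ in Theorem~\ref{thm:onesided}(b) to $c_S^2\ge c_0$ with $c_0<1$.
\end{theorem}

The sharpness statement refers to the transform hypotheses of Theorem~\ref{thm:onesided}.

Sections~\ref{sec:palm} and \ref{sec:identity} contain all the probability. They express $V^*(s)-\lambda/s$ through a function $q$ that vanishes exactly for exponential $G$, evaluated at three points $\sigma$, $s$, $\eta$ with $\sigma=s+\eta$. Section~\ref{sec:examples} studies this expression on two examples, Section~\ref{sec:rigidity} proves Theorems~\ref{thm:main} and \ref{thm:onesided} by a real-variable argument, and Section~\ref{sec:bernstein} completes the proof of Theorem~\ref{thm:sharp}.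

\medskip\noindent\textbf{Normalization.} Replacing $D(t)$ by $D(t/\lambda)$ gives a queue with arrival rate $1$ and service time $\lambda S$, variance curve $V(t/\lambda)$ and transform $V^*(\lambda s)$. The numbers $\rho$ and $c_S^2$ and the classes of laws in the theorems are unchanged. From now on $\lambda=1$, so $\rho=m_1$.

\section{The queue seen from a departure}\label{sec:palm}

A second moment of $D(t)$ counts pairs of departures. To count pairs we stand at the earlier departure and count the later ones. At a departure the elapsed service time is zero, so the future depends on the past only through the number of customers left behind.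

\subsection*{The embedded chain}
We use the function
\[
k(x)=\frac{1-g(x)}{x}=\int_0^\infty e^{-xt}\,(1-G(t))\,dt,\qquad x>0.
\]
Since $\int_0^\infty(1-G(t))\,dt=\rho$, we have $0<k(x)<\rho$ and $k(0+)=\rho$. The function $g$ decreases from $g(0)=1$, $g(x)<1$ for $x>0$, and $g(x)\to0$ as $x\to\infty$ because $S>0$.

For $j\ge0$ let $\mathbb{P}_j$ be the law of the queue started at time $T_0=0$ with $Q_0=j$ customers, the first of whom (if $j>0$) begins service at time $0$. Let $T_1<T_2<\cdots$ be the departure epochs and $Q_n$ the number left behind at $T_n$. Then $Q_{n+1}=\max(Q_n-1,0)+\xi_{n+1}$, where the $\xi_n$, the numbers of arrivals during successive services, are i.i.d.\ with $\mathbb{E}\,z^{\xi}=\mathbb{E}\,e^{-(1-z)S}=g(1-z)$, mean $\rho$, and $\mathbb{P}(\xi=i)=\mathbb{E}[e^{-S}S^i/i!]>0$ for every $i\ge0$. The chain $(Q_n)$ is therefore irreducible. Its mean increment from every state $j\ge1$ is $\rho-1<0$, so it is positive recurrent by Foster's criterion. Let $(\pi_j)$ be its stationary law and $\Pi(z)=\sum_j\pi_jz^j$. Stationarity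 reads $\Pi(z)=g(1-z)\,[(\Pi(z)-\pi_0)/z+\pi_0]$. Put $z=1-x$ and use $g(x)-(1-x)=x(1-k(x))$ to obtain $\Pi(1-x)=\pi_0\,g(x)/(1-k(x))$. Letting $x\downarrow0$ gives $\pi_0=1-\rho$, and we have the Pollaczek--Khinchine formula in the form
\begin{equation}\label{eq:PK}
\Pi(1-x)=\frac{(1-\rho)\,g(x)}{1-k(x)},\qquad 0<x<1.
\end{equation}
Let $\mathbb{P}^0=\sum_j\pi_j\mathbb{P}_j$ and define
\[
H(u)=\sum_{n\ge1}\mathbb{P}^0(T_n\le u),\qquad H^*(s)=\int_0^\infty e^{-su}\,dH(u)=\sum_{n\ge1}\mathbb{E}^0e^{-sT_n}.
\]
Thus $H(u)$ is the expected number of departures in the $u$ time units after a typical departure. Since $T_n$ is at least a sum of $n$ service times, $\mathbb{E}^0e^{-sT_n}\le g(s)^n$, and $H^*(s)<\infty$ for every $s>0$.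

\subsection*{The variance formula}
In the language of point processes, $\mathbb{P}^0$ describes the future under the Palm measure of $D$, and the next formula is an instance of the Campbell--Mecke formula. We give a direct proof.

\begin{proposition}\label{prop:variance}
In the stationary regime, $\mathbb{E}\,D(t)=t$ and
\begin{equation}\label{eq:V}
V(t)=t+2\int_0^t(H(u)-u)\,du<\infty,\qquad t\ge0.
\end{equation}
For $s>0$ the integral defining $V^*(s)$ converges absolutely, $V^*(s)=s\int_0^\infty e^{-st}V(t)\,dt$, and
\begin{equation}\label{eq:Vstar}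
V^*(s)-\frac1s=\frac2s\Big(H^*(s)-\frac1s\Big).
\end{equation}
The conditions $V(t)=t$ for all $t$, $V^*(s)=1/s$ for all $s$, and $H(u)=u$ for all $u$ are equivalent.
\end{proposition}

\begin{proof}
Let $\tau_1<\tau_2<\cdots$ be the departure epochs in $(0,\infty)$. Let $S_1$ be the service that the first departing customer receives after time $0$, and let $S_2,S_3,\dots$ be the service times of the later ones; these are i.i.d.\ with law $G$ and independent of $X(0)$, $S_1$ and $A$.

\emph{Restarting at $\tau_n$.} Fix $n$ and let $\mathcal{G}_t$ be generated by $X(0)$, $S_1,\dots,S_n$ and $(A(u))_{u\le t}$. Then $\tau_n$ is a finite $(\mathcal{G}_t)$-stopping time, the history of the queue up to $\tau_n$ is $\mathcal{G}_{\tau_n}$-measurable, the arrivals after $\tau_n$ form a Poisson process independent of $\mathcal{G}_{\tau_n}$, and $S_{n+1},S_{n+2},\dots$ are independent of $\mathcal{G}_\infty$. So, given $\mathcal{G}_{\tau_n}$, the queue after $\tau_n$ has law $\mathbb{P}_j$ with $j=Q(\tau_n)$, the number left behind. In particular $(Q(\tau_n))_{n\ge1}$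 is a copy of the embedded chain with some initial law.

\emph{Moments.} The mean of $Q(0)$ is not assumed finite, so \eqref{eq:balance} does not bound $D(t)$. Instead, $\tau_{n+1}\ge S_2+\dots+S_{n+1}$, and Markov's inequality gives $\mathbb{P}(D(t)\ge n+1)\le e^{t}g(1)^n$. All moments of $D(t)$ are finite.

\emph{Rates.} Let $D_j(t)$ be the number of departures in $(0,t]$ that leave $j$ customers behind. The sequences $D(n)-D(n-1)$ and $D_j(n)-D_j(n-1)$ are stationary and integrable, so by Birkhoff's ergodic theorem $D(n)/n$ and $D_j(n)/n$ converge almost surely to limits with means $\mathbb{E}\,D(1)$ and $\mathbb{E}\,D_j(1)$. In \eqref{eq:balance}, $A(n)/n\to1$, and $Q(n)/n\to0$ in probability because $Q(n)$ has the law of $Q(0)$. Hence the limit of $D(n)/n$ is $1$. By the ergodic theorem for an irreducible positive recurrent chain, valid for every initial law, the fraction of $i\le N$ with $Q(\tau_i)=j$ tends to $\pi_j$ almost surely as $N\to\infty$; with $N=D(n)$ this says $D_j(n)/D(n)\to\pi_j$. So $D_j(n)/n\to\pi_j$ and $\mathbb{E}\,D_j(1)=\pi_j$.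 The function $t\mapsto\mathbb{E}\,D_j(t)$ is nondecreasing and, by stationarity, additive, so it equals $\pi_jt$. Summing over $j$ gives $\mathbb{E}\,D(t)=t$, and for every measurable $\phi\ge0$,
\[
\mathbb{E}\sum_{n\ge1}\phi(\tau_n,Q(\tau_n))=\sum_j\pi_j\int_0^\infty\phi(x,j)\,dx .
\]

\emph{Pairs.} Let $H_j(u)=\sum_{n\ge1}\mathbb{P}_j(T_n\le u)$, so that $H=\sum_j\pi_jH_j$. We have $D(t)(D(t)-1)=2\sum_n1_{\{\tau_n\le t\}}(D(t)-n)$, and on $\{\tau_n\le t\}$ the number $D(t)-n$ counts the departures in $(\tau_n,t]$. Restarting at $\tau_n$,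
\[
\mathbb{E}[D(t)(D(t)-1)]=2\,\mathbb{E}\sum_n1_{\{\tau_n\le t\}}H_{Q(\tau_n)}(t-\tau_n)=2\sum_j\pi_j\int_0^tH_j(t-x)\,dx=2\int_0^tH(u)\,du .
\]
Adding $\mathbb{E}\,D(t)-(\mathbb{E}\,D(t))^2=t-t^2$ gives \eqref{eq:V}.

\emph{Transforms.} By \eqref{eq:V}, $dV(u)=v(u)\,du$ with $v(u)=1+2H(u)-2u$. Since $\int_0^\infty e^{-su}H(u)\,du=H^*(s)/s<\infty$, the function $e^{-su}v(u)$ is integrable, its integral is $1/s+2H^*(s)/s-2/s^2$, which is \eqref{eq:Vstar}, and Fubini's theorem gives $s\int_0^\infty e^{-st}\int_0^tv(u)\,du\,dt=V^*(s)$. Finally, $V(t)\equiv t$ gives $V^*(s)\equiv1/s$; this gives $H^*(s)\equiv1/s$ by \eqref{eq:Vstar}, hence $H(u)\equiv u$ by uniqueness of Laplace transforms; and $H(u)\equiv u$ gives $V(t)\equiv t$ by \eqref{eq:V}.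
\end{proof}

\subsection*{What one would guess}
The problem is now to decide when $H(u)\equiv u$. Under $\mathbb{P}^0$ the first interval $T_1$ is a service time, preceded with probability $\pi_0=1-\rho$ by an independent idle time of law $\mathrm{Exp}(1)$, so
\[
\varphi(s):=\mathbb{E}^0e^{-sT_1}=g(s)\Big(\rho+\frac{1-\rho}{1+s}\Big)=g(s)\,\frac{1+\rho s}{1+s}.
\]
If the intervals $T_{n+1}-T_n$ were independent, we would have $H^*=\varphi/(1-\varphi)$, and $H^*(s)=1/s$ would give $\varphi(s)=1/(1+s)$, that is, $g(s)=1/(1+\rho s)$, the transform of the exponential law with mean $\rho$. This supports the conjecture but does not prove it: the intervals are coupled through $Q_n$, and one has to rule out that the dependence compensates for a non-exponential $T_1$.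

Short times give one necessary condition. The event $T_n\le u$ requires $n$ service times of length at most $u$, and an idle time is at most $u$ with probability at most $u$, so
\[
\rho\,G(u)\le H(u)\le G(u)\Big(\rho+u+\frac{G(u)}{1-G(u)}\Big)\qquad\text{when }G(u)<1 .
\]
Thus $H(u)\equiv u$ forces $G(u)/u\to1/\rho$ as $u\downarrow0$, as for the exponential law. This is a single numerical constraint. To use the whole hypothesis we need $H^*$ in closed form.

\section{The key identity}\label{sec:identity}

\subsection*{Computing $H^*$}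
The epochs $T_n$ satisfy no closed recursion, but the pairs $(T_n,Q_n)$ do. For $s>0$ and $0\le z\le1$ put
\[
F(z)=\sum_{n\ge0}\mathbb{E}^0\big[e^{-sT_n}z^{Q_n}\big]\le\frac1{1-g(s)},
\]
so that $H^*(s)=F(1)-1$ and $F(0)=\sum_n\mathbb{E}^0[e^{-sT_n};Q_n=0]$. The interval $T_{n+1}-T_n$ is a service time $S$, plus an independent $\mathrm{Exp}(1)$ idle time if $Q_n=0$, and $\mathbb{E}[e^{-sS}z^{\xi}]=\mathbb{E}[e^{-sS}e^{-(1-z)S}]=g(s+1-z)=:\gamma$. Hence, for $0<z\le1$,
\[
\mathbb{E}^0\big[e^{-sT_{n+1}}z^{Q_{n+1}}\big]=\gamma\Big(\frac1z\,\mathbb{E}^0\big[e^{-sT_n}z^{Q_n};Q_n>0\big]+\frac1{1+s}\,\mathbb{E}^0\big[e^{-sT_n};Q_n=0\big]\Big).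
\]
Summing over $n\ge0$ gives $F(z)-\Pi(z)=\gamma\,[(F(z)-F(0))/z+F(0)/(1+s)]$, that is,
\begin{equation}\label{eq:kernel}
F(z)\Big(1-\frac\gamma z\Big)=\Pi(z)-F(0)\,\gamma\Big(\frac1z-\frac1{1+s}\Big),\qquad0<z\le1 .
\end{equation}
This determines $F(1)$ once $F(0)$ is known, and $F(0)$ is found by choosing $z\in(0,1)$ with $\gamma=z$, for which the left side vanishes. The equation $z=g(s+1-z)$ defines $z$ only implicitly as a function of $s$. It becomes explicit if the argument $\sigma=s+1-z$ of $g$ is taken as the free variable: then $z=g(\sigma)$ and $s=\sigma-(1-z)$. Accordingly, for $\sigma>0$ we put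
\begin{equation}\label{eq:triple}
\eta=\eta(\sigma)=1-g(\sigma)=\sigma k(\sigma),\qquad s=s(\sigma)=\sigma-\eta=\sigma(1-k(\sigma)).
\end{equation}
\emph{From now on, whenever $\sigma$, $s$, $\eta$ appear together they are related by \eqref{eq:triple}.}

\begin{lemma}\label{lem:triple}
We have $s+\eta=\sigma$, $s,\eta\in(0,\sigma)$ and $\eta<1$. Both $s$ and $\eta$ are continuous in $\sigma$, and $\sigma\mapsto s(\sigma)$ is an increasing bijection of $(0,\infty)$. Moreover,
\begin{equation}\label{eq:Hstar}
H^*(s)=\frac{g(s)}{1-g(s)}\Big[1-\frac s\sigma\,\Pi(1-\eta)\Big].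
\end{equation}
\end{lemma}

\begin{proof}
The first assertions follow from $0<k<\rho<1$ and $0<g<1$. Next, $ds/d\sigma=1+g'(\sigma)=1-\mathbb{E}[Se^{-\sigma S}]\ge1-\rho>0$, and $\sigma-1<s<\sigma$ shows that $s\to0$ as $\sigma\to0$ and $s\to\infty$ as $\sigma\to\infty$. Take $z=1-\eta=g(\sigma)\in(0,1)$ in \eqref{eq:kernel}. Then $s+1-z=\sigma$ and $\gamma=z$, so $\Pi(z)=F(0)\,(1-z/(1+s))=F(0)\,\sigma/(1+s)$. At $z=1$, where $\gamma=g(s)$, \eqref{eq:kernel} gives
\[
F(1)(1-g(s))=1-F(0)\,g(s)\,\frac s{1+s}=1-g(s)\,\frac s\sigma\,\Pi(1-\eta).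
\]
Subtracting $1-g(s)$ from both sides and dividing by it gives \eqref{eq:Hstar}.
\end{proof}

\subsection*{Passing to the reciprocal of $g$}
With \eqref{eq:PK}, formula \eqref{eq:Hstar} expresses $H^*(s)$ through the values of $g$ at $\sigma$, $s$ and $\eta$. To compare it with $1/s$ we want coordinates in which the exponential law is the zero function. That law is the one for which $1/g$ equals the affine function $1+\rho x$, so we put, for $x>0$,
\[
h(x)=\frac1{g(x)},\qquad r(x)=\frac{h(x)-1}x=k(x)h(x),\qquad q(x)=r(x)-\rho .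
\]
Thus $h(x)=1+\rho x+xq(x)$, and by uniqueness of Laplace transforms $G$ is exponential if and only if $q\equiv0$. These functions are continuous on $(0,\infty)$, $r>0$, $r(0+)=\rho$, $h(x)\to\infty$ as $x\to\infty$, and
\begin{equation}\label{eq:hr}
h(x)-r(x)=(1-k(x))\,h(x)>(1-\rho)\,h(x)>0 .
\end{equation}

\begin{proposition}\label{prop:key}
For every $\sigma>0$ we have $h(\sigma)-r(\eta)>0$ and
\begin{equation}\label{eq:key}
V^*(s)-\frac1s=\frac{2\,\Delta(\sigma)}{s^2\,r(s)\,\big(h(\sigma)-r(\eta)\big)},
\end{equation}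
where
\begin{align}
\Delta(\sigma)&=(1-r(s))\big(h(\sigma)-r(\eta)\big)-(1-\rho)\big(h(\sigma)-r(\sigma)\big)\label{eq:D1}\\
&=(1-r(s))\big(q(\sigma)-q(\eta)\big)-\big(h(\sigma)-r(\sigma)\big)\,q(s).\label{eq:D2}
\end{align}
In particular, $V^*(s)-1/s$ has the sign of $\Delta(\sigma)$.
\end{proposition}

\begin{proof}
By \eqref{eq:triple} and \eqref{eq:hr}, $s/\sigma=1-k(\sigma)=(h(\sigma)-r(\sigma))/h(\sigma)$. By \eqref{eq:PK} and \eqref{eq:hr}, $\Pi(1-\eta)=(1-\rho)/(h(\eta)-r(\eta))$. Since $h(\eta)=1+\eta r(\eta)$ and $1-\eta=1/h(\sigma)$,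
\[
h(\sigma)\big(h(\eta)-r(\eta)\big)=h(\sigma)\big(1-(1-\eta)\,r(\eta)\big)=h(\sigma)-r(\eta),
\]
and the left side is positive by \eqref{eq:hr}. Therefore
\[
\frac s\sigma\,\Pi(1-\eta)=(1-\rho)\,\frac{h(\sigma)-r(\sigma)}{h(\sigma)-r(\eta)} .
\]
Also $g(s)/(1-g(s))=1/(h(s)-1)=1/(s\,r(s))$, so \eqref{eq:Hstar} becomes
\[
H^*(s)-\frac1s=\frac1{s\,r(s)}\Big[1-r(s)-(1-\rho)\,\frac{h(\sigma)-r(\sigma)}{h(\sigma)-r(\eta)}\Big],
\]
and \eqref{eq:Vstar} gives \eqref{eq:key} with $\Delta$ as in \eqref{eq:D1}. To obtain \eqref{eq:D2}, write $h(\sigma)-r(\eta)=(h(\sigma)-r(\sigma))+(q(\sigma)-q(\eta))$ in \eqref{eq:D1} and use $(1-r(s))-(1-\rho)=-q(s)$.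
\end{proof}

Each form of $\Delta$ has a use. The first gives an a priori bound on $r$. The second, divided by $1-r(s)$, compares $q(\sigma)$ with the values of $q$ at two smaller points whose sum is $\sigma$.

\begin{lemma}\label{lem:theta}
Let $\sigma>0$.
\begin{itemize}
\item[(a)] If $\Delta(\sigma)\ge0$, then $r(s)<1$.
\item[(b)] If $r(s)<1$, put $\theta=\theta(\sigma)=\dfrac{h(\sigma)-r(\sigma)}{1-r(s)}$. Then $\theta>(1-\rho)\,h(\sigma)>0$,
\begin{equation}\label{eq:cauchy}
\Delta(\sigma)=(1-r(s))\,\big[q(\sigma)-q(\eta)-\theta\,q(s)\big],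
\end{equation}
and
\begin{equation}\label{eq:theta}
\theta-1=\frac{\sigma r(\sigma)-r(\sigma)+r(s)}{1-r(s)} .
\end{equation}
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:D1} and \eqref{eq:hr}, $(1-r(s))(h(\sigma)-r(\eta))\ge(1-\rho)(h(\sigma)-r(\sigma))>0$, and $h(\sigma)-r(\eta)>0$. (b) The bound follows from \eqref{eq:hr} and $0<1-r(s)<1$; \eqref{eq:cauchy} is \eqref{eq:D2}; and \eqref{eq:theta} follows from $h(\sigma)-1=\sigma r(\sigma)$.
\end{proof}

So $V(t)\equiv t$ means that $r<1$ and
\begin{equation}\label{eq:FE}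
q(\sigma)=q(\eta)+\theta\,q(s),\qquad\sigma=\eta+s,
\end{equation}
for all $\sigma>0$. With $\theta=1$ this would be Cauchy's equation along a curve, solved by every linear function. The weight $\theta$ tends to $1$ as $\sigma\downarrow0$, by \eqref{eq:theta}, and to $\infty$ as $\sigma\to\infty$. The slope of $q$ at the origin is where $c_S^2$ enters.

\begin{lemma}\label{lem:slope}
Let $p(x)=q(x)/x$. The limit $p(0+)$ exists in $[-\infty,\infty)$ and
\[
p(0+)=\rho^2-\tfrac12m_2=\tfrac12\rho^2\,(1-c_S^2).
\]
\end{lemma}

\begin{proof}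
We have $q=h\,(k-\rho g)=h\,[\rho(1-g)-(\rho-k)]$, so
\[
p(x)=h(x)\Big[\rho\,k(x)-\int_0^\infty\frac{1-e^{-xt}}x\,(1-G(t))\,dt\Big].
\]
As $x\downarrow0$, $h(x)\to1$, $k(x)\to\rho$, and $(1-e^{-xt})/x$ increases to $t$, so the integral tends to $\int_0^\infty t\,(1-G(t))\,dt=m_2/2$ by monotone convergence.
\end{proof}

\section{Two examples and the expansion at the origin}\label{sec:examples}

\begin{example}[Sum of two exponentials; proof of Theorem~\ref{thm:sharp}(ii)]\label{ex:hypo}
The simplest nonzero $q$ is linear. Let $S$ be a sum of independent exponential variables with means $a,b>0$. Then $h(x)=(1+ax)(1+bx)=1+\rho x+cx^2$ with $\rho=a+b<1$ and $c=ab\le\rho^2/4<1$, so $q(x)=cx$. Here $q(\sigma)-q(\eta)=q(s)$ exactly, and \eqref{eq:D2} gives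
\[
\Delta(\sigma)=cs\,\big[1-h(\sigma)+r(\sigma)-r(s)\big]=cs\,\big[-\rho\sigma-c\sigma^2+c\eta\big].
\]
Since $c\eta=c\sigma k(\sigma)<c\rho\sigma<\rho\sigma$, we get $\Delta(\sigma)<0$ for all $\sigma$, so $V^*(s)<1/s$ for all $s>0$. Finally, $c_S^2=(a^2+b^2)/(a+b)^2=1-2ab/(a+b)^2$, and $ab/(a+b)^2$ takes every value in $(0,\frac14]$, so $c_S^2$ takes every value in $[\frac12,1)$. This proves Theorem~\ref{thm:sharp}(ii). Where $r(s)<1$, \eqref{eq:cauchy} reads $\Delta=(1-r(s))(1-\theta)\,q(s)$: the linear solutions of Cauchy's equation are destroyed by the weight alone.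
\end{example}

\begin{example}[Mixture of two exponentials]\label{ex:hyper}
Fix $\rho\in(0,1)$ and $\beta>0$, and let
\[
h(x)=1+\frac\rho2\,x+\frac{\beta\rho}2\,\frac x{x+\beta}=\frac{P(x)}{x+\beta},\qquad P(x)=(x+\beta)\Big(1+\frac\rho2x\Big)+\frac{\beta\rho}2\,x .
\]
Since $P(0)=\beta>0$ and $P(-\beta)=-\beta^2\rho/2<0$, the quadratic $P$ has roots $-\mu_1,-\mu_2$ with $0<\mu_1<\beta<\mu_2$, and
\[
\frac1{h(x)}=\frac2{\rho\,(\mu_2-\mu_1)}\Big[\frac{\beta-\mu_1}{x+\mu_1}+\frac{\mu_2-\beta}{x+\mu_2}\Big].
\]
The coefficients are positive and $h(0)=1$, so $1/h$ is the transform of a mixture of two exponential laws, with mean $h'(0)=\rho$. Here $r(x)=\frac\rho2+\frac{\beta\rho}{2(x+\beta)}<\rho$ and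
\[
u(x):=-q(x)=\frac\rho2\,\frac x{x+\beta},\qquad p(0+)=-\frac\rho{2\beta},\qquad c_S^2=1+\frac1{\beta\rho},
\]
the last by Lemma~\ref{lem:slope}. Can $\Delta\le0$ hold everywhere, as in Theorem~\ref{thm:onesided}(b)? By \eqref{eq:cauchy} this means $u(\sigma)\ge u(\eta)+\theta u(s)$. Since $u>0$, it implies $u(\sigma)\ge\theta u(s)$. As $\sigma\to\infty$, the left side stays below $\rho/2$, while $u(s)\to\rho/2$ and $\theta\to\infty$. So the inequality fails for large $\sigma$.
\end{example}

Example~\ref{ex:hyper} contains the mechanism of the proof: a bounded nonnegative function cannot be multiplied by an unbounded weight. For general $G$ two things that were visible by inspection must be proved. The sign of $q$ is known at best near $0$, from Lemma~\ref{lem:slope}, and not even there when $c_S^2=1$. And there is no lower bound for $|q(s)|$ as $s\to\infty$, so a single application of the inequality is not enough.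

\begin{remark}\label{rem:expansion}
One might try to solve \eqref{eq:FE} by expanding at $\sigma=0$, that is, moment by moment. If $m_2<\infty$, then $q(x)=p_0x+o(x)$ with $p_0=p(0+)$, and the bracket in \eqref{eq:cauchy} is $p_0(\sigma-\eta-s)+o(\sigma)=o(\sigma)$. The first order imposes no condition; by \eqref{eq:key} it says that $sV^*(s)\to1$ as $s\downarrow0$ for every such $G$. Suppose further that $q(x)=p_0x+p_1x^2+o(x^2)$. By \eqref{eq:theta} and $\eta=\rho\sigma+o(\sigma)$, we have $\theta-1=(\rho\sigma-p_0\eta)/(1-\rho)+o(\sigma)=(1-p_0)\,\eta/(1-\rho)+o(\sigma)$, and $\sigma^2-\eta^2-s^2=2s\eta$, so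
\[
q(\sigma)-q(\eta)-\theta q(s)=s\eta\Big[2p_1-\frac{p_0(1-p_0)}{1-\rho}\Big]+o(\sigma^2).
\]
The second order ties $p_1$ to $p_0$ but does not force $p_0=0$. In the proof below the origin supplies only a sign, and the conclusion comes from $\sigma\to\infty$. This remark is not used later.
\end{remark}

\section{Rigidity of the weighted Cauchy inequality}\label{sec:rigidity}

The two parts of Theorem~\ref{thm:onesided} differ by a sign, and we treat them together.

\begin{proposition}\label{prop:rigid}
Let $\epsilon\in\{1,-1\}$. If $\epsilon\,p(0+)\in[0,\infty]$ and $\epsilon\,\Delta(\sigma)\ge0$ for all $\sigma>0$, then $q\equiv0$ on $(0,\infty)$.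
\end{proposition}

\begin{proof}
Put $u=\epsilon q$. By \eqref{eq:cauchy},
\begin{equation}\label{eq:super}
u(\sigma)\ge u(\eta)+\theta\,u(s)\qquad\text{whenever }r(s)<1 .
\end{equation}

\emph{Step 0: $u<1$ on $(0,\infty)$, and $r(x)<1$ whenever $u(x)\ge0$.} If $\epsilon=1$, every $x>0$ is $s(\sigma)$ for some $\sigma$ by Lemma~\ref{lem:triple}, so $r<1$ everywhere by Lemma~\ref{lem:theta}(a), and $u=r-\rho<1$. If $\epsilon=-1$, then $u=\rho-r<\rho<1$ because $r>0$, and $u(x)\ge0$ means $r(x)\le\rho<1$.

\emph{Step 1: $u\ge0$ on some interval $(0,\delta]$.} If $\epsilon\,p(0+)>0$, then $u(x)/x$ has a positive limit at $0$, possibly infinite, and the claim follows. Let $p(0+)=0$. Now the slope gives no sign and \eqref{eq:super} must supply it. The point of dividing by $x$ is that an additive inequality for $u$ becomes an averaging inequality for $u(x)/x$, with weights $\eta/\sigma$ and $s/\sigma$ of sum $1$, perturbed by $\theta$. We show that the perturbation is $O(\sigma)$ and that $s$ and $\eta$ lie below $\sigma$ by a fixed factor, so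 that the perturbations are summable along the iteration.

Since $p(0+)=0$ and $r(0+)=k(0+)=\rho$, there is $\delta>0$ such that $|q(x)|\le x$, $r(x)\le(1+\rho)/2$ and $k(x)\ge\rho/2$ on $(0,\delta]$. Let $0<\sigma\le\delta$. Then $\eta/\sigma=k(\sigma)\le\rho$ and $s/\sigma=1-k(\sigma)\le1-\rho/2$, so $s,\eta\le\kappa\sigma$ with $\kappa=\max(\rho,1-\rho/2)<1$. Also $r(s)<1$, and \eqref{eq:theta} gives
\[
\theta-1=\frac{\sigma r(\sigma)-q(\sigma)+q(s)}{1-r(s)}\le\frac{\sigma+\sigma+s}{(1-\rho)/2}\le C\sigma,\qquad C=\frac6{1-\rho}.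
\]
Let $f(x)=\max(-u(x),0)/x$ and $\Phi(x)=\sup_{0<y\le x}f(y)$. Then $0\le f\le|p|\le1$ on $(0,\delta]$, and $\Phi(0+)=0$. By \eqref{eq:super}, $-u(\sigma)\le\eta f(\eta)+\theta\,sf(s)$, and the right side is nonnegative, so
\[
f(\sigma)\le\frac\eta\sigma\,f(\eta)+\frac s\sigma\,\theta\,f(s)\le\Big(\frac\eta\sigma+\frac s\sigma\,\theta\Big)\Phi(\kappa\sigma)\le(1+C\sigma)\,\Phi(\kappa\sigma).
\]
Hence $\Phi(x)\le(1+Cx)\,\Phi(\kappa x)$ for $x\le\delta$, and $n$ iterations give
\[
\Phi(\delta)\le\prod_{j=0}^{n-1}(1+C\delta\kappa^j)\;\Phi(\kappa^n\delta)\le\exp\Big(\frac{C\delta}{1-\kappa}\Big)\Phi(\kappa^n\delta)\longrightarrow0 .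
\]
So $f\equiv0$, that is, $u\ge0$, on $(0,\delta]$.

\emph{Step 2: $u\ge0$ on $(0,\infty)$.} The sign propagates because \eqref{eq:super} bounds $u(\sigma)$ from below by values at strictly smaller points. Let $x_1=\sup\{x:u\ge0\text{ on }(0,x]\}\ge\delta$ and suppose $x_1<\infty$. Then $u\ge0$ on $(0,x_1)$. We have $s(x_1)<x_1$ and $\eta(x_1)<x_1$, so by continuity there is $x_2>x_1$ such that $s(\sigma)<x_1$ and $\eta(\sigma)<x_1$ for all $\sigma\in[x_1,x_2]$. For such $\sigma$, $u(s)\ge0$ and $u(\eta)\ge0$, Step~0 gives $r(s)<1$, and \eqref{eq:super} gives $u(\sigma)\ge0$. Thus $u\ge0$ on $(0,x_2]$, a contradiction.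

\emph{Step 3: $u\equiv0$.} By Steps~0 and 2, $0\le u<1$ and $r<1$ everywhere, so \eqref{eq:super} gives $u(s)\le u(\sigma)/\theta(\sigma)$ for all $\sigma>0$. This is useful only where $\theta$ is large, so we iterate the passage from $s$ to $\sigma$ until it carries a given point to infinity. Fix $x_0>0$ and define $x_n$ recursively by $s(x_n)=x_{n-1}$, which Lemma~\ref{lem:triple} allows. The sequence increases, and $x_n-x_{n-1}=\eta(x_n)=1-g(x_n)\ge1-g(x_0)>0$, so $x_n\to\infty$ and $\theta(x_n)>(1-\rho)\,h(x_n)\to\infty$. Therefore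
\[
0\le u(x_0)\le\frac{u(x_n)}{\theta(x_1)\cdots\theta(x_n)}\le\frac1{\theta(x_1)\cdots\theta(x_n)}\longrightarrow0 ,
\]
and $u(x_0)=0$.
\end{proof}

The hypotheses enter as follows. The condition on $p(0+)$, that is, on $c_S^2$, is used only in Step~1; Theorem~\ref{thm:sharp} shows that the proposition is false without it, and Example~\ref{ex:hypo} with $\epsilon=-1$ is a case where $\epsilon\Delta>0$ everywhere while $u=-cx<0$. The condition $0<\rho<1$ gives $\kappa<1$, $C<\infty$ and the lower bound for $\theta$. The assumption $S>0$ gives $h(x)\to\infty$ in Step~3. A finite second moment is never needed: if $m_2=\infty$, then $p(0+)=-\infty$, which is the easy case of Step~1 with $\epsilon=-1$.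

\begin{proof}[Proof of Theorem~\ref{thm:onesided}]
Since $V^*(s)-1/s=s\int_0^\infty e^{-st}(V(t)-t)\,dt$ by Proposition~\ref{prop:variance}, the hypotheses on $V$ imply those on $V^*$. In case (a), $p(0+)\ge0$ by Lemma~\ref{lem:slope} and $\Delta\ge0$ by Proposition~\ref{prop:key}. In case (b), $p(0+)\in[-\infty,0]$ and $\Delta\le0$. Proposition~\ref{prop:rigid}, with $\epsilon=1$ and $\epsilon=-1$ respectively, gives $q\equiv0$, so $G$ is exponential.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The two forms of the hypothesis are equivalent by Proposition~\ref{prop:variance}. If $V^*(s)\equiv1/s$, apply Theorem~\ref{thm:onesided}(a) when $c_S^2\le1$ and Theorem~\ref{thm:onesided}(b) when $c_S^2>1$. Conversely, if $G$ is exponential, then $q\equiv0$, so $\Delta\equiv0$ by \eqref{eq:D2} and $V^*(s)\equiv1/s$ by \eqref{eq:key}.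
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:cross}]
If $V(t)-t$ took no strictly negative value, Theorem~\ref{thm:onesided}(a) would make $G$ exponential; if it took no strictly positive value, Theorem~\ref{thm:onesided}(b) would.
\end{proof}

\begin{remark}
Since $H^*(s)<\infty$ for all $s>0$, the function $H^*$, and with it $V^*$ by \eqref{eq:Vstar}, extends analytically to $\operatorname{Re}s>0$. In Theorem~\ref{thm:main} it therefore suffices that $V^*(s)=\lambda/s$ on a set of $s$ with an accumulation point in $(0,\infty)$.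
\end{remark}

\section{Service laws whose reciprocal transform is a Bernstein function}\label{sec:bernstein}

It remains to prove Theorem~\ref{thm:sharp}(i) and the sharpness statement. We first describe the class. A \emph{subordinator} is a nondecreasing process $(Y_t)_{t\ge0}$ with stationary independent increments and $Y_0=0$. By the L\'evy--Khintchine formula, $\mathbb{E}\,e^{-xY_t}=e^{-t\psi(x)}$, where $\psi$ has the form \eqref{eq:bernstein} with $a_0=0$, and every such $\psi$ arises. If $E$ is exponential with rate $\alpha$ and independent of $Y$, then $\mathbb{E}\,e^{-xY_E}=\int_0^\infty\alpha e^{-\alpha t}e^{-t\psi(x)}\,dt=1/(1+\psi(x)/\alpha)$. On the other hand, if $h=1/g$ has the form \eqref{eq:bernstein}, then $a_0=h(0+)=1$. So $1/g$ is a Bernstein function exactly when $S$ has the law of some $Y_E$.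

A mixture of exponentials has $1-G(t)=\int e^{-\mu t}M(d\mu)$ for a probability measure $M$ on $(0,\infty)$, so $g(x)=\int(x+\mu)^{-1}\mu\,M(d\mu)$. A function of the form $a_1/x+b_1+\int_{(0,\infty)}(x+\mu)^{-1}\omega(d\mu)$ with $a_1,b_1\ge0$ and $\int(1+\mu)^{-1}\omega(d\mu)<\infty$ is called a \emph{Stieltjes function}, and $g$ is one, with $\omega(d\mu)=\mu\,M(d\mu)$. The reciprocal of a nonzero Stieltjes function is a complete Bernstein function, in particular a Bernstein function \cite{SSV}. So mixtures of exponentials belong to the class.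

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(i)]
By \eqref{eq:cauchy}, if $r<1$ and $w=-q$, then $\Delta(\sigma)=(1-r(s))\,[\theta w(s)+w(\eta)-w(\sigma)]$. This is positive as soon as $w\ge0$, $\theta\ge1$ and $w$ is strictly subadditive. We show that the Bernstein form of $h$ gives all three.

Write $h(x)=1+b_0x+\int(1-e^{-xt})\,\nu(dt)$ and $\bar\nu(t)=\nu((t,\infty))$. Since $(1-e^{-xt})/x=\int_0^te^{-xy}\,dy$, Tonelli's theorem gives
\[
r(x)=b_0+\int_0^\infty e^{-xt}\,\bar\nu(t)\,dt,\qquad\rho=r(0+)=b_0+\int_0^\infty\bar\nu(t)\,dt .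
\]
So $r$ is nonincreasing, $r\le\rho<1$, and
\[
w(x)=\rho-r(x)=\int_0^\infty(1-e^{-xt})\,\bar\nu(t)\,dt\ge0 .
\]
If $\nu=0$, then $q\equiv0$, $G$ is exponential and $V^*(s)=1/s$ by Theorem~\ref{thm:main}. Let $\nu\ne0$, so that $\bar\nu>0$ on some interval $(0,t_0)$. Since $\sigma=s+\eta$, we have $(1-e^{-st})+(1-e^{-\eta t})-(1-e^{-\sigma t})=(1-e^{-st})(1-e^{-\eta t})$, and hence
\[
w(s)+w(\eta)-w(\sigma)=\int_0^\infty(1-e^{-st})(1-e^{-\eta t})\,\bar\nu(t)\,dt>0 .
\]
By \eqref{eq:theta} and $r(s)\ge r(\sigma)$, we have $\theta\ge1$. Therefore $\Delta(\sigma)>0$ for all $\sigma$, and $V^*(s)>1/s$ for all $s>0$ by Proposition~\ref{prop:key}.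

For the range of $c_S^2$, return to Example~\ref{ex:hyper}. Since $x/(x+\beta)=\int_0^\infty(1-e^{-xt})\,\beta e^{-\beta t}\,dt$, its $h$ has the form \eqref{eq:bernstein} with $b_0=\rho/2$ and $\nu(dt)=\frac12\beta^2\rho\,e^{-\beta t}\,dt$, and $c_S^2=1+1/(\beta\rho)$ takes every value in $(1,\infty)$ as $\beta$ ranges over $(0,\infty)$.
\end{proof}

\begin{proof}[Proof of the sharpness statement]
Given $c_0>1$, part (i) provides a law with $c_S^2\in(1,c_0]$ and $V^*(s)\ge1/s$ for all $s$. Given $c_0<1$, part (ii) provides a law with $c_S^2\in[\max(c_0,\frac12),1)$ and $V^*(s)\le1/s$ for all $s$. Neither law is exponential, because an exponential law has $c_S^2=1$.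
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Unpublished (Has Some Errors)},
\texttt{https://people.smp.uq.edu.au/YoniNazarathy/pub/0660.pdf}.

\bibitem{SSV}
Schilling, Song and Vondra\v{c}ek, \emph{Bernstein Functions}.

\end{thebibliography}
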